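\title{Arithmetic purity of strong approximation for semisimple simply connected groups}

\begin{abstract}
Let $G$ be a semisimple simply connected group over a number field $k$, and let $S$ be a nonempty finite set of places such that $G$ satisfies strong approximation off $S$. We prove that $G\setminus Z$ satisfies strong approximation off $S$ for every closed subset $Z$ of codimension at least two; the group $G$ is not assumed to be quasi-split or isotropic over $k$. Conversely, strong approximation fails once a divisor is removed. The result extends to homogeneous spaces $G/H$ with $H$ semisimple simply connected, in particular to affine quadrics in at least four variables. The proof combines the spectral gap given by Clozel's theorem on property $(\tau)$ with an auxiliary polynomial that vanishes on many translates of $Z$.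
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Strong approximation and purity}
Let $k$ be a number field, $k_v$ its completion at a place $v$, and $\infty$ the set of archimedean places. For a finite place $v$ let $O_v$ be the ring of integers of $k_v$, with residue field $\mathbf{F}_v$ of order $q_v$. For a finite set of places $B\supset\infty$ let $O_B$ be the ring of elements of $k$ that lie in $O_v$ for all $v\notin B$. We write $\mathbf{A}_k$ for the ring of ad\`eles and $\mathbf{A}_k^S$ for the ad\`eles without components in a finite set of places $S$. A \emph{variety} is a separated, geometrically integral $k$-scheme of finite type, and $\operatorname{codim}\emptyset=\infty$.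

A \emph{model} of a variety $X$ over $O_B$ is a separated $O_B$-scheme $\mathcal{X}$ of finite type with generic fiber $X$. For $v\notin B$ the set $\mathcal{X}(O_v)$ is open in $X(k_v)$. The space $X(\mathbf{A}_k^S)$ consists of the families $(x_v)_{v\notin S}$ with $x_v\in X(k_v)$ and $x_v\in\mathcal{X}(O_v)$ for all but finitely many $v$. A basis of its topology is formed by the sets
\begin{equation}\label{eq:basic}
\prod_{v\in B'\setminus S}U_v\times\prod_{v\notin B'}\mathcal{X}(O_v)\qquad(B'\supset B\cup S\text{ finite},\ U_v\subset X(k_v)\text{ open}).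
\end{equation}
Two models become isomorphic after enlarging $B$, so the space does not depend on the model. The set $B'$ in \eqref{eq:basic} can be enlarged without changing the set: take $U_v=\mathcal{X}(O_v)$ at the new places.

A smooth variety $X$ satisfies \emph{strong approximation off $S$} if $X(k)$ is dense in $X(\mathbf{A}_k^S)$. In words: there is a rational point that is close to prescribed local points at finitely many places and integral at all other places outside $S$, with no condition at $S$. For the affine line over $\mathbf{Q}$ and $S=\infty$ this is the Chinese remainder theorem.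

Now remove a closed subset $Z\subset X$. Let $\mathcal{Z}\subset\mathcal{X}$ be a closed subscheme with generic fiber supported on $Z$, and put $U=X\setminus Z$, $\mathcal{U}=\mathcal{X}\setminus\mathcal{Z}$. A section $\operatorname{Spec}O_v\to\mathcal{X}$ factors through the open subscheme $\mathcal{U}$ exactly when the image of the closed point lies in $\mathcal{U}$. Writing $\bar x$ for the reduction of $x$, this says
\begin{equation}\label{eq:integral}
\mathcal{U}(O_v)=\{x\in\mathcal{X}(O_v):\bar x\notin\mathcal{Z}(\mathbf{F}_v)\}.
\end{equation}
So strong approximation for $U$ asks for a rational point of $X$ that avoids $\mathcal{Z}$ modulo \emph{every} place outside a finite set. These are infinitely many congruence conditions, while strong approximation for $X$ satisfies only finitely many at a time.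

Which $Z$ can be removed? If $Z$ has codimension $c$, a proportion $O(q_v^{-c})$ of the points of $\mathcal{X}(\mathbf{F}_v)$ lies on $\mathcal{Z}$. If the reductions of an integral point at different places behaved like independent random points, all conditions would hold with positive probability when $\sum_vq_v^{-c}$ converges, that is, when $c\ge2$. For $c=1$ there is a real obstruction. Take $k=\mathbf{Q}$, $S=\infty$, and remove the line $x=0$ from the plane. A rational point that is integral at all primes on the complement has $x\in\mathbf{Z}_p^\times$ for all $p$, so $x=\pm1$, and the open condition $x\equiv2\pmod 5$ cannot be met. The obstruction comes from the invertible function $x$. For $c\ge2$ and $X$ smooth, every regular function on $U$ extends to $X$, and no new invertible function appears. This suggests the following definition.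

\begin{definition}
A smooth variety $X$ \emph{verifies arithmetic purity for strong approximation off $S$} if $X\setminus Z$ satisfies strong approximation off $S$ for every closed subset $Z\subset X$ with $\operatorname{codim}(Z,X)\ge2$.
\end{definition}

Cao, Liang and Xu \cite{CLX} proved that a semisimple simply connected group $G$ over $k$ that is quasi-split (a Borel subgroup is defined over $k$), for example $\mathrm{SL}_n$, verifies arithmetic purity off every nonempty finite $S$. The problem of removing the quasi-splitness condition is posed in \cite{Problem}. The case $Z=\emptyset$ shows that $G$ itself must satisfy strong approximation off $S$, so the question is this: \emph{if a semisimple simply connected group $G$ over $k$ satisfies strong approximation off a nonempty finite set $S$, does it verify arithmetic purity off $S$?}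

\subsection*{Results}
The answer is yes.

\begin{theorem}\label{thm:main}
Let $G$ be a semisimple simply connected group over a number field $k$, and let $S\neq\emptyset$ be a finite set of places such that $G$ satisfies strong approximation off $S$. Then for every closed subset $Z\subset G$ with $\operatorname{codim}(Z,G)\ge2$, the variety $G\setminus Z$ satisfies strong approximation off $S$.
\end{theorem}

The condition on the codimension is sharp.

\begin{theorem}\label{thm:sharp}
Let $G$ be a semisimple simply connected group over $k$, let $S\ne\emptyset$ be a finite set of places, and let $U\subset G$ be a nonempty open subset. Then $U$ satisfies strong approximation off $S$ if and only if $G$ does and $\operatorname{codim}(G\setminus U,G)\ge2$.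
\end{theorem}

\begin{theorem}\label{thm:homog}
Let $G$ and $S$ be as in Theorem~\ref{thm:main}, and let $X=G/H$ with $H\subset G$ a closed semisimple simply connected $k$-subgroup. Then $X$ verifies arithmetic purity for strong approximation off $S$. In particular, let $q$ be a nondegenerate quadratic form in $n\ge4$ variables over $k$, isotropic over $k_{v_0}$ for some $v_0\in S$, and let $X=\{q=a\}$ with $a\in k^\times$ and $X(k)\neq\emptyset$. Then $X\setminus Z$ satisfies strong approximation off $S$ whenever $\operatorname{codim}(Z,X)\ge2$.
\end{theorem}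

\begin{example}\label{ex:quaternion}
Let $G$ be the group of elements of norm one in the quaternion algebra $(-1,3)$ over $\mathbf{Q}$. It is a form of $\mathrm{SL}_2$, given by the equation
\[x^2+y^2-3z^2-3w^2=1 .\]
The form on the left has no nontrivial rational zero: in a primitive integral zero, $3\mid x^2+y^2$ forces $3\mid x,y$, then $3\mid z^2+w^2$ forces $3\mid z,w$. Hence every morphism $\mathbb{A}^1_{\mathbf{Q}}\to G$ is constant, since the leading coefficients of a nonconstant polynomial solution would form such a zero. In particular $G$ contains no copy of $\mathbf{G}_a$ and is not quasi-split. The group $G(\mathbf{R})$ is noncompact, so $G$ satisfies strong approximation off $\infty$ (Theorem~\ref{thm:KP} below). Let $Z$ be the curve $z=w=0$. The integral solution $(2,0,1,0)$ avoids $Z$ modulo every prime. Theorem~\ref{thm:main} therefore gives the following: given finitely many primes $p$, for each of them a solution in $\mathbf{Z}_p^4$ with $(z,w)\not\equiv(0,0)\pmod p$, and an integer $e\ge1$, there is a solution in $\mathbf{Z}^4$ with $\gcd(z,w)=1$ that is congruent to the given ones modulo $p^e$.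
\end{example}

\subsection*{The difficulty and the plan}
To make the heuristic rigorous we need random rational points of $G$ whose reductions are equidistributed. A spectral gap provides random points of height $e^{an}$ that are equidistributed modulo the places of norm at most $e^{\delta n}$, but the ratio $\delta/a$ may be small, and nothing is known about the reductions at the larger places. We do not try to show that a random point $\gamma$ avoids $Z$ at those places. We prepare many candidates $\gamma t_1,\dots,\gamma t_N$ and show, by a height argument, that the large places cannot spoil all of them. Section~\ref{sec:plane} carries this out for the punctured plane. Section~\ref{sec:prelim} collects the standard facts, Sections~\ref{sec:gap} and~\ref{sec:random} construct the random points, Section~\ref{sec:translates} the candidates, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. Theorems~\ref{thm:sharp} and~\ref{thm:homog} are proved in Sections~\ref{sec:divisor} and~\ref{sec:homog}.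

\section{A model case: the punctured plane}\label{sec:plane}

Let $k=\mathbf{Q}$, $S=\infty$ and $U=\mathbb{A}^2\setminus\{0\}$, so that $\mathcal{U}(\mathbf{Z}_p)=\mathbf{Z}_p^2\setminus p\mathbf{Z}_p^2$. A nonempty set \eqref{eq:basic} contains a product of balls at the primes of $B'$ and of the sets $\mathcal{U}(\mathbf{Z}_p)$ at the other primes. After multiplication by an integer composed of primes of $B'$ the balls have integral centers. So strong approximation for $U$ amounts to the following claim.

\medskip\noindent\emph{For $M\ge1$ and $c\in\mathbf{Z}^2$ there is $g\in\mathbf{Z}^2$ with $g\equiv c\pmod M$ and $g\notin p\mathbf{Z}^2$ for all primes $p\nmid M$.}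

\medskip
The random points are $\gamma=c'+M'w$, with $w$ uniform in $\{1,\dots,T\}^2$ and $c',M'$ fixed. For a prime $p\nmid M'$ with $p\le T$ and a class $b\in\mathbf{F}_p^2$,
\begin{equation}\label{eq:box}
P(\gamma\equiv b\bmod p)\le\frac{(T/p+1)^2}{T^2}\le\frac4{p^2}.
\end{equation}
A prime dividing both coordinates of $\gamma\ne0$ is $O(T)$, so in the plane the range $p\le T$ is almost everything. To imitate the situation on a group we fix a number $\theta\in(0,1]$, possibly very small, and allow ourselves to use \eqref{eq:box} only for $p\le T^\theta$.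

\emph{Candidates.} Choose $d\ge1$ such that $N=d(d+3)/2$ satisfies $N>d/\theta+1$; for $\theta=1/2$ one can take $d=3$ and $N=9$. For each prime $p\nmid M$ with $p^2\le N$, add the condition $g\equiv(1,0)\pmod p$ to the congruence; a solution of the new problem solves the old one. So we may assume $p^2>N$ for $p\nmid M$. Choose distinct $t_1,\dots,t_N\in M\mathbf{Z}^2$. The candidates are $\gamma+t_i$, and we say that $p$ \emph{spoils} the index $i$ if $\gamma\equiv-t_i\pmod p$. The polynomials of degree at most $d$ in two variables form a space of dimension $(d+1)(d+2)/2=N+1$, so there is a nonzero $F\in\mathbf{Z}[x,y]$ of degree at most $d$ with $F(-t_i)=0$ for all $i$. If $p$ spoils some index, then $p\mid F(\gamma)$.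

\emph{Finitely many exceptional primes.} Let $\Pi$ be the finite set of primes $p\nmid M$ such that $p\le16N$ or $t_i\equiv t_j\pmod p$ for some $i\ne j$. Put $M'=M\prod_{p\in\Pi}p$ and choose $c'\equiv c\pmod M$ with $c'\not\equiv-t_i\pmod p$ for all $i$ and all $p\in\Pi$, which is possible because $p^2>N$. No prime of $\Pi$ spoils any index, and a prime $p\nmid M'$ spoils at most one.

\emph{Small primes.} By \eqref{eq:box}, the probability that some $p\nmid M'$ with $p\le T^\theta$ spoils some index is at most $\sum_{p>16N}4N/p^2<1/4$. Also $F(c'+M'w)$ is a nonzero polynomial of degree at most $d$ in $w=(w_1,w_2)$; its leading coefficient with respect to $w_1$ vanishes for at most $d$ values of $w_2$, and for each other value there are at most $d$ roots $w_1$. So $P(F(\gamma)=0)\le2d/T$. For $T$ large there is a $\gamma$ with $F(\gamma)\ne0$ for which no prime $p\nmid M'$ with $p\le T^\theta$ spoils any index.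

\emph{Large primes.} Let $\mathcal{T}$ be the set of primes $p>T^\theta$, $p\nmid M'$, dividing $F(\gamma)$. Then $T^{\theta\,\#\mathcal{T}}\le|F(\gamma)|\le CT^d$ with $C$ independent of $T$, so $\#\mathcal{T}\le d/\theta+1<N$ for $T$ large. Each prime of $\mathcal{T}$ spoils at most one index, so some index $i$ is spoiled by no prime $p\nmid M$. The point $g=\gamma+t_i$ proves the claim.

\medskip
The argument works for every $\theta$ because the number of candidates grows like $d^2$, while the number of dangerous primes grows like $d$. If $Z$ were a line, a polynomial vanishing on $N$ distinct translates would have degree $d\ge N$, and $N>d/\theta+1$ would be impossible. On a group $G$ of dimension $D$ the points $-t_i$ become right translates $Zt_i^{-1}$, the box becomes a random walk, $\theta$ becomes $\delta/a$, and a large place spoils at most $D-1$ indices.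

\section{Preliminaries}\label{sec:prelim}

\subsection*{Places}
Absolute values are normalized: $|\cdot|_v$ is the usual absolute value at a real place, its square at a complex place, and a uniformizer at a finite place has absolute value $q_v^{-1}$. Then $\prod_v|x|_v=1$ for $x\in k^\times$. At most $[k:\mathbf{Q}]$ places lie above a prime $p$, and they have $q_v\ge p$. Hence at most $[k:\mathbf{Q}]z$ finite places have $q_v\le z$, and $\sum_vq_v^{-2}<\infty$.

\subsection*{Points over local and finite fields}
We use four standard facts.
\begin{itemize}
\item[(F1)] \emph{Hensel's lemma.} The fibers of the reduction map $\mathcal{X}(O_v)\to\mathcal{X}(\mathbf{F}_v)$ are open in $X(k_v)$, and the map is surjective if $\mathcal{X}$ is smooth over $O_v$.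
\item[(F2)] \emph{Zariski density.} If $X$ is a smooth variety, every nonempty open subset of $X(k_v)$ is Zariski dense in $X_{k_v}$. (A function vanishing near a $k_v$-point $x$ has zero Taylor series in local coordinates at $x$, so it vanishes in the local ring at $x$, hence on the integral scheme $X_{k_v}$.)
\item[(F3)] \emph{Spreading out.} After enlarging $B$, a morphism of varieties extends to given models, an invertible function on $X$ extends to an invertible function on $\mathcal{X}$, the fibers of $\mathcal{X}$ are geometrically irreducible of dimension $\dim X$, and $\mathcal{X}$ is smooth if $X$ is. An $O_B$-scheme of finite type with empty generic fiber has empty fibers outside a finite set of places.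
\item[(F4)] \emph{Lang--Weil estimates.} If $\mathcal{X}$ is of finite type over $O_B$ with geometrically irreducible fibers of dimension $e$, then $\#\mathcal{X}(\mathbf{F}_v)=q_v^e+O(q_v^{e-1/2})$ with a constant independent of $v\notin B$.
\end{itemize}
For the subschemes to be avoided we need only an upper bound, with no irreducibility assumption.

\begin{lemma}\label{lem:count}
Let $\mathcal{Y}$ be an affine scheme of finite type over $O_B$ whose generic fiber has dimension at most $e$. Then there are a finite set $B_1\supset B$ and a constant $c$ such that $\#\mathcal{Y}(\mathbf{F}_v)\le cq_v^e$ for all $v\notin B_1$.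
\end{lemma}

\begin{proof}
If the generic fiber is empty, use (F3). Otherwise let $R$ be the coordinate ring of $\mathcal{Y}$. By Noether normalization, $R\otimes k$ is finite over a polynomial subring $k[x_1,\dots,x_{e'}]$ with $e'\le e$. Each of finitely many generators of the $O_B$-algebra $R$ satisfies a monic equation over this subring. After inverting finitely many primes, the $x_j$ come from $R_1=R\otimes O_{B_1}$, the equations have coefficients in $O_{B_1}[x_1,\dots,x_{e'}]$, and they hold in $R_1$, because an element of $R_1$ that dies in $R\otimes k$ is killed by a nonzero integer. Then $R_1$ is generated by some $c$ elements as a module over $O_{B_1}[x_1,\dots,x_{e'}]$. The fiber of $\mathcal{Y}\to\mathbb{A}^{e'}$ over an $\mathbf{F}_v$-point is the spectrum of an $\mathbf{F}_v$-algebra of dimension at most $c$, so it has at most $c$ points.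
\end{proof}

\subsection*{Semisimple simply connected groups}
Such a group is a product $G=\prod_{i=1}^mG_i$ of $k$-simple factors $G_i=R_{k_i/k}G_i'$, where $k_i/k$ is a finite extension, $G_i'$ is absolutely almost simple and simply connected over $k_i$, and $R_{k_i/k}$ is the Weil restriction. Thus $G_i(k)=G_i'(k_i)$, $G_i(k_v)=\prod_{w\mid v}G_i'(k_{i,w})$ and $G_i(\mathbf{A}_k)=G_i'(\mathbf{A}_{k_i})$. The proof of Theorem~\ref{thm:main} rests on three published theorems.

\begin{theorem}[Kneser--Platonov; {\cite[Thm.~7.12]{PR}}]\label{thm:KP}
A semisimple simply connected group $G$ over $k$ satisfies strong approximation off $S$ if and only if $\prod_{v\in S}G_i(k_v)$ is noncompact for every $k$-simple factor $G_i$ of $G$.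
\end{theorem}

For quasi-split $G$ the condition holds for every $S\ne\emptyset$, since the $k_v$-points of the unipotent radical of a Borel subgroup of $G_i$ form a noncompact closed subgroup of $G_i(k_v)$.

The group $G(k)$ is discrete in the unimodular locally compact group $G(\mathbf{A}_k)$, so the quotient carries a measure invariant under right translation.

\begin{theorem}[Borel--Harish-Chandra]\label{thm:BHC}
For $G$ semisimple, $G(k)\backslash G(\mathbf{A}_k)$ has finite volume.
\end{theorem}

To state the third theorem we recall the language of unitary duals. Let $J$ be a locally compact group with left Haar measure $dh$. A unitary representation $\pi$ of $J$ gives operators $\pi(f)=\int_Jf(h)\pi(h)\,dh$ for $f\in C_c(J)$. The algebra $C^*(J)$ is the completion of $C_c(J)$ for the norm $\sup_\pi\|\pi(f)\|$. Every $\pi$ extends to $C^*(J)$, and irreducible unitary representations of $J$ correspond to nonzero irreducible $*$-representations of $C^*(J)$. For a $C^*$-algebra $\mathfrak{A}$, the dual $\widehat{\mathfrak{A}}$ is the set of classes of nonzero irreducible $*$-representations. Its open subsets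 are the sets $\{\sigma:\sigma(\mathfrak{a})\ne0\}$, with $\mathfrak{a}$ a closed two-sided ideal, and an element of $\mathfrak{A}$ killed by all $\sigma\in\widehat{\mathfrak{A}}$ is zero. For $\mathfrak{A}=C^*(J)$ this topology is the \emph{Fell topology}. An irreducible $\sigma$ is \emph{weakly contained} in $\pi$ if $\ker\pi\subset\ker\sigma$ in $C^*(J)$. The image $\mathfrak{A}=\pi(C^*(J))$ is a $C^*$-algebra isomorphic to $C^*(J)/\ker\pi$, so the space of irreducible representations weakly contained in $\pi$, with the Fell topology, is $\widehat{\mathfrak{A}}$.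

\begin{theorem}[Clozel \cite{Clozel}]\label{thm:tau}
Let $G'$ be an absolutely almost simple simply connected group over a number field $K$, and $w$ a place of $K$ with $G'(K_w)$ noncompact. Then the trivial representation is an isolated point, for the Fell topology, of the set of irreducible unitary representations of $G'(K_w)$ weakly contained in $L^2(G'(K)\backslash G'(\mathbf{A}_K))$.
\end{theorem}

\subsection*{Standing notation for Sections~\ref{sec:gap}--\ref{sec:proof}}
Let $G$ and $S$ be as in Theorem~\ref{thm:main}. The theorem is trivial for $G=1$, so let $G\neq1$ and $D=\dim G\ge3$. Fix a closed embedding of $k$-groups $G\subset\mathrm{SL}_r\subset\mathrm{M}_r=\mathbb{A}^{r^2}$. For $g\in G(k_v)$ put $\|g\|_v=\max(1,\max_{a,b}|g_{ab}|_v)$. Then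
\begin{equation}\label{eq:submult}
\|gh\|_v\le r_v\|g\|_v\|h\|_v,
\end{equation}
where $r_v=1,r,r^2$ for $v$ finite, real, complex. Let $\mathcal{G}$ be the schematic closure of $G$ in $\mathrm{SL}_r$ over $O_{B_0}$, where $B_0\supset S\cup\infty$ is finite; then $\mathcal{G}(O_v)=G(k_v)\cap\mathrm{SL}_r(O_v)$ is a compact open subgroup of $G(k_v)$. By (F3) and (F4) we fix $B_0$ so large that $\mathcal{G}$ is a smooth group scheme over $O_{B_0}$ and
\begin{equation}\label{eq:LW}
\tfrac12q_v^D\le\#\mathcal{G}(\mathbf{F}_v)\le2q_v^D\qquad(v\notin B_0).
\end{equation}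

\section{A spectral gap}\label{sec:gap}

No condition is imposed at $S$, so this is where a point is free to move. By Theorem~\ref{thm:KP}, for each $i$ there is a place $w_i$ of $k_i$ above a place of $S$ such that $J_i=G_i'(k_{i,w_i})$ is noncompact. The group $J=\prod_iJ_i$ is a direct factor of $G(k_S)=\prod_{v\in S}G(k_v)$, which is a direct factor of $G(\mathbf{A}_k)$. Let
\[Y_i=G_i'(k_i)\backslash G_i'(\mathbf{A}_{k_i}),\qquad Y=G(k)\backslash G(\mathbf{A}_k)=\prod_iY_i,\]
with their invariant probability measures (Theorem~\ref{thm:BHC}). Let $\rho(g)\varphi(y)=\varphi(yg)$ be the right regular representation on $L^2$, and $L^2_0$ the orthogonal complement of the constants. For a probability measure $\mu$ on $J$, the averaging operator $\rho(\mu)\varphi(y)=\int_J\varphi(yh)\,d\mu(h)$ has norm at most one, fixes the constants and preserves $L^2_0$. We call $\mu$ \emph{symmetric} if it is invariant under $h\mapsto h^{-1}$; then $\rho(\mu)$ is self-adjoint.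

\begin{lemma}\label{lem:gap}
There are a symmetric, compactly supported probability measure $\mu$ on $J$ and $\lambda\in(0,1)$ such that $\|\rho(\mu)\varphi\|\le\lambda\|\varphi\|$ for all $\varphi\in L^2_0(Y)$.
\end{lemma}

The space $L^2(Y)$ contains functions that detect congruence conditions at any place $v$. The point of the lemma is that one constant $\lambda$ serves for all of them; a gap depending on $v$ would be useless, since $v$ will range over a set that grows with the length of the random walk.

\begin{proof}
In Steps 1--3 we fix $i$ and write $G'$, $K$, $w$, $J'$, $Y'$ for $G_i'$, $k_i$, $w_i$, $J_i$, $Y_i$.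

\emph{Step 1: the $J'$-invariant vectors in $L^2(Y')$ are the constants.} Since $J'$ is normal in $G'(\mathbf{A}_K)$, the closed subspace $V$ of $J'$-invariant vectors is stable under $G'(\mathbf{A}_K)$, hence under $\rho(\psi)$ for $\psi\in C_c(G'(\mathbf{A}_K))$. For $\varphi\in V$ the function $\rho(\psi)\varphi(x)=\int\psi(x^{-1}g)\varphi(g)\,dg$ is continuous, and it tends to $\varphi$ in $L^2$ when $\psi\ge0$ has integral one and its support shrinks to the identity. So it suffices to show that a continuous $\varphi\in V$ is constant. View $\varphi$ as a function on $G'(\mathbf{A}_K)$. For $h\in J'$ the continuous functions $\rho(h)\varphi$ and $\varphi$ agree almost everywhere, hence everywhere. So $\varphi$ is constant on $G'(K)xJ'=G'(K)J'x$ for each $x$. By Theorem~\ref{thm:KP}, $G'$ satisfies strong approximation off $\{w\}$, which means that $G'(K)J'$ is dense in $G'(\mathbf{A}_K)$. Thus $\varphi$ is constant on a dense set.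

\emph{Step 2: there is $f\in C_c(J')$ with $|\int f|>\frac23$ and $\|\rho(f)|_{L^2_0(Y')}\|<\frac13$.} Let $\mathfrak{A}=\rho(C^*(J'))$, acting on $L^2(Y')$. It preserves the line of constants and $L^2_0(Y')$. Define $\chi:\mathfrak{A}\to\mathbf{C}$ by $x\cdot1=\chi(x)1$. Then $|\chi(x)|\le\|x\|$ and $\chi(\rho(f))=\int f$, and $\chi$ is the point of $\widehat{\mathfrak{A}}$ given by the trivial representation. By Theorem~\ref{thm:tau} the set $\{\chi\}$ is open, so there is a closed two-sided ideal $\mathfrak{a}$ with $\chi(\mathfrak{a})\ne0$ and $\sigma(\mathfrak{a})=0$ for all $\sigma\ne\chi$ in $\widehat{\mathfrak{A}}$. An element of $\mathfrak{a}\cap\ker\chi$ is killed by all of $\widehat{\mathfrak{A}}$, so it is zero. Hence $\mathfrak{a}=\mathbf{C}p$ with $\chi(p)=1$. For $x\in\mathfrak{A}$ we have $xp\in\mathbf{C}p$, and applying $\chi$ gives $xp=\chi(x)p$.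

Let $\varphi\in L^2_0(Y')$ and $\xi=p\varphi\in L^2_0(Y')$. Then $\rho(\psi)\xi=\xi$ for every $\psi\in C_c(J')$ with $\int\psi=1$. For such a $\psi$ and $h\in J'$ we have $\rho(h)\rho(\psi)=\rho(\psi_h)$ with $\psi_h(g)=\psi(h^{-1}g)$ and $\int\psi_h=1$, so $\rho(h)\xi=\rho(\psi_h)\xi=\xi$. By Step 1, $\xi$ is constant, hence zero. So $p$ vanishes on $L_0^2(Y')$. As $\rho(C_c(J'))$ is dense in $\mathfrak{A}$, there is $f$ with $\|\rho(f)-p\|<\frac13$. Then $|\int f-1|=|\chi(\rho(f)-p)|<\frac13$, and $\rho(f)=\rho(f)-p$ on $L_0^2(Y')$.

\emph{Step 3: passing to a probability measure.} The function $f$ is complex valued, and we need a positive measure. Let $\nu=|f|\,dh/\|f\|_1$, and let $\mu_0$ be the average of $\nu$ and its image under inversion. Let $\varphi\in L^2_0(Y')$ be a unit vector and $u(h)=\|\rho(h)\varphi-\varphi\|$, so that $u(h^{-1})=u(h)$. By Step 2 and the Cauchy--Schwarz inequality,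
\[\tfrac13\le\Big\|\rho(f)\varphi-\Big(\int f\Big)\varphi\Big\|\le\int|f|\,u\,dh=\|f\|_1\int u\,d\nu\le\|f\|_1\Big(\int u^2\,d\mu_0\Big)^{1/2}.\]
Since $\operatorname{Re}\langle\rho(h)\varphi,\varphi\rangle=1-\frac12u(h)^2$ and $\rho(\mu_0)$ is self-adjoint,
\[-1\le\langle\rho(\mu_0)\varphi,\varphi\rangle=1-\tfrac12\int u^2\,d\mu_0\le1-\eta,\qquad\eta=\frac1{18\|f\|_1^2}.\]
To move the spectrum away from $-1$, let $\mu_i=\frac12(\delta_1+\mu_0)$, with $\delta_1$ the unit mass at the identity. Then $0\le\langle\rho(\mu_i)\varphi,\varphi\rangle\le1-\eta/2$ for all unit $\varphi\in L^2_0(Y')$, so the self-adjoint operator $\rho(\mu_i)$ has norm $\lambda_i\le1-\eta/2<1$ on $L^2_0(Y')$.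

\emph{Step 4: products.} Let $\mu=\bigotimes_i\mu_i$. Then $L^2(Y)$ is the Hilbert tensor product of the $L^2(Y_i)$, and $\rho(\mu)=\bigotimes_i\rho(\mu_i)$. The space $L_0^2(Y)$ is the orthogonal sum, over nonempty $I\subset\{1,\dots,m\}$, of the stable subspaces $\bigotimes_{i\in I}L^2_0(Y_i)\otimes\bigotimes_{i\notin I}\mathbf{C}$. On such a summand $\rho(\mu)$ has norm at most $\prod_{i\in I}\lambda_i\le\max_i\lambda_i$. Take any $\lambda\in(0,1)$ with $\lambda\ge\max_i\lambda_i$.
\end{proof}

Fix $\mu$ and $\lambda$. Let $\mu^n$ be the $n$-fold convolution, so that $\rho(\mu^n)=\rho(\mu)^n$. Write $\varphi_1,\varphi_2\in L^2(Y)$ as sums of a constant and an element of $L_0^2(Y)$; the lemma gives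
\begin{equation}\label{eq:mixing}
\Big|\langle\rho(\mu^n)\varphi_1,\varphi_2\rangle-\int_Y\varphi_1\int_Y\overline{\varphi_2}\Big|\le\lambda^n\|\varphi_1\|\,\|\varphi_2\|.
\end{equation}
Let $\Sigma$ be the support of $\mu$, a compact set with $\Sigma^{-1}=\Sigma$. The measure $\mu^n$ is concentrated on the set $\Sigma^n$ of $n$-fold products, which is also stable under inversion. Fix $a>0$ with $e^a\ge\prod_{v\in S}r_v\sup_{h\in\Sigma}\|h\|_v$. By \eqref{eq:submult},
\begin{equation}\label{eq:growth}
\prod_{v\in S}\|h\|_v\le e^{an}\qquad(h\in\Sigma^n,\ n\ge1).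
\end{equation}

\section{Random rational points}\label{sec:random}

We now turn the mixing estimate \eqref{eq:mixing} into a substitute for the box of Section~\ref{sec:plane}. For $\gamma\in G(k)\cap\mathcal{G}(O_v)$ we write $\bar\gamma\in\mathcal{G}(\mathbf{F}_v)$ for its reduction, the place $v$ being understood.

\begin{proposition}\label{prop:random}
Let $a$ and $\lambda$ be as in Section~\ref{sec:gap}. Let $B'\supset B_0$ be finite, and let $W_v\subset G(k_v)$ be nonempty and open for $v\in B'\setminus S$. Then there are $C\ge1$, $n_0\ge1$ and probability measures $P_n$ $(n\ge n_0)$ on the countable set $G(k)$ with the following properties.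
\begin{itemize}
\item[(a)] If $P_n(\gamma)>0$, then $\gamma\in W_v$ for $v\in B'\setminus S$ and $\gamma\in\mathcal{G}(O_v)$ for $v\notin B'$.
\item[(b)] If $P_n(\gamma)>0$, then $\prod_{v\in B'}\|\gamma\|_v\le Ce^{an}$.
\item[(c)] For every $v\notin B'$ and every $A\subset\mathcal{G}(\mathbf{F}_v)$,
\[\Big|P_n(\bar\gamma\in A)-\frac{\#A}{\#\mathcal{G}(\mathbf{F}_v)}\Big|\le C\lambda^nq_v^D.\]
\end{itemize}
\end{proposition}

The exponents $a$ and $\lambda$ do not depend on $B'$ and the $W_v$; only $C$ and $n_0$ do. Part (c) says something only when $q_v^D$ is small compared with $\lambda^{-n}$.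

\begin{proof}
\emph{Weights attached to a pair of open sets.} Let $m$ be the Haar measure on $G(\mathbf{A}_k)$ for which
\begin{equation}\label{eq:unfold}
\int_{G(\mathbf{A}_k)}\psi\,dm=\int_Y\sum_{\gamma\in G(k)}\psi(\gamma y)\,dy
\end{equation}
for Borel functions $\psi\ge0$. For a relatively compact open set $E\subset G(\mathbf{A}_k)$ let $\varphi_E(y)=\sum_\gamma1_E(\gamma y)$, a function on $Y$ with $\int_Y\varphi_E=m(E)$. If $\gamma y$ and $\gamma'y$ lie in $E$, then $\gamma'\gamma^{-1}\in EE^{-1}$; so $\varphi_E$ is bounded by $\#(G(k)\cap EE^{-1})$, which is finite as $G(k)$ is discrete. For two such sets $E,E'$ and $\gamma\in G(k)$ put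
\[\nu_n^{E,E'}(\gamma)=\int_{E'}\int_J1_E(\gamma yh)\,d\mu^n(h)\,dm(y)\ge0 .\]
This is the mass of the pairs (starting point $y\in E'$, walk $h$ of length $n$) such that $\gamma$ carries the endpoint $yh$ into $E$. Apply \eqref{eq:unfold} to $\psi=1_{E'}\cdot\rho(\mu^n)\varphi_E$, whose second factor is left $G(k)$-invariant:
\begin{equation}\label{eq:sum}
\langle\rho(\mu^n)\varphi_E,\varphi_{E'}\rangle=\int_{E'}\int_J\varphi_E(yh)\,d\mu^n(h)\,dm(y)=\sum_{\gamma\in G(k)}\nu_n^{E,E'}(\gamma).
\end{equation}

\emph{The measures $P_n$.} Let $E_S=E'_S$ be a relatively compact open neighborhood of $1$ in $G(k_S)$. For $v\in B'\setminus S$ pick $g_v\in W_v$; by continuity of $(x,y)\mapsto xy^{-1}$ at $(g_v,1)$ there are relatively compact open neighborhoods $E_v$ of $g_v$ and $E_v'$ of $1$ with $E_vE_v'^{-1}\subset W_v$. For $v\notin B'$ let $E_v=E'_v=\mathcal{G}(O_v)$. The sets $E=E_S\times\prod_{v\notin S}E_v$ and $E'=E'_S\times\prod_{v\notin S}E'_v$ are nonempty, open and relatively compact. Put $\nu_n=\nu_n^{E,E'}$, $s_n=\sum_\gamma\nu_n(\gamma)$, $s=m(E)m(E')>0$ and $\kappa=\|\varphi_E\|\,\|\varphi_{E'}\|$. By \eqref{eq:sum}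 and \eqref{eq:mixing}, $|s_n-s|\le\kappa\lambda^n$. Choose $n_0$ with $s_n\ge s/2$ for $n\ge n_0$, and let $P_n=\nu_n/s_n$.

\emph{Parts (a) and (b).} If $\nu_n(\gamma)>0$, then $\gamma=xh^{-1}y^{-1}$ with $x\in E$, $y\in E'$, $h\in\Sigma^n$, and $h$ has trivial components outside $S$. So $\gamma\in E_vE_v'^{-1}$ for $v\notin S$, which gives (a). By \eqref{eq:submult}, $\|\gamma\|_v\le r_v^2\|x\|_v\|h^{-1}\|_v\|y^{-1}\|_v$ for all $v\in B'$, with $\|h^{-1}\|_v=1$ for $v\notin S$. The norms of $x$ and $y^{-1}$ at $v\in B'$ are bounded independently of $n$ by relative compactness, and $h^{-1}\in\Sigma^n$. Now \eqref{eq:growth} gives (b).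

\emph{Part (c).} We detect the condition $\bar\gamma\in A$ by shrinking $E$ and $E'$ at $v$. Let $K_v$ be the kernel of $\mathcal{G}(O_v)\to\mathcal{G}(\mathbf{F}_v)$; by (F1) it has index $\ell=\#\mathcal{G}(\mathbf{F}_v)$. Let $E_A\subset E$ and $E'_1\subset E'$ be obtained by replacing the $v$-components by $\{g\in\mathcal{G}(O_v):\bar g\in A\}$ and by $K_v$. Write $G(\mathbf{A}_k)=G(k_v)\times G(\mathbf{A}_k^{\{v\}})$ and $m=m_v\otimes m^v$ with $m_v(\mathcal{G}(O_v))=1$. Since $J$ lies in the second factor, each of $\nu_n(\gamma)$ and $\nu_n^{E_A,E_1'}(\gamma)$ is the product of a $v$-factor and an integral over $G(\mathbf{A}_k^{\{v\}})\times J$, and the latter is the same for both. The $v$-factors are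
\begin{align*}
m_v\{y\in\mathcal{G}(O_v):\gamma y\in\mathcal{G}(O_v)\}&=1_{\gamma\in\mathcal{G}(O_v)},\\
m_v\{y\in K_v:\gamma y\in\mathcal{G}(O_v),\ \overline{\gamma y}\in A\}&=\ell^{-1}\,1_{\gamma\in\mathcal{G}(O_v),\ \bar\gamma\in A}.
\end{align*}
Summing over $\gamma$ and using \eqref{eq:sum} for the pair $(E_A,E'_1)$,
\[s_nP_n(\bar\gamma\in A)=\ell\,\langle\rho(\mu^n)\varphi_{E_A},\varphi_{E'_1}\rangle .\]
Let $\alpha=\#A/\ell\in[0,1]$. Then $m(E_A)=\alpha\,m(E)$ and $m(E'_1)=m(E')/\ell$. Moreover $0\le\varphi_{E_A}\le\varphi_E$ and $0\le\varphi_{E'_1}\le\varphi_{E'}$, so the product of the $L^2$ norms is at most $\kappa$, whatever $v$ and $A$. By \eqref{eq:mixing} and \eqref{eq:LW}, $|s_nP_n(\bar\gamma\in A)-\alpha s|\le2\kappa\lambda^nq_v^D$. Together with $|s_n-s|\le\kappa\lambda^n$ this gives $s_n|P_n(\bar\gamma\in A)-\alpha|\le3\kappa\lambda^nq_v^D$, and (c) holds with any $C\ge6\kappa/s$.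
\end{proof}

\section{Translates of $Z$ and the auxiliary polynomial}\label{sec:translates}

Let $Z\subset G$ be a nonempty closed subset with $\dim Z\le D-2$, with its reduced structure. A candidate $\gamma t$ lies in $Z$ exactly when $\gamma\in Zt^{-1}$. In the plane the translates of the origin were disjoint. Translates of $Z$ may be forced to meet, but in general position no point lies on $D$ of them.

\begin{lemma}\label{lem:general}
Let $\Lambda\subset G(k)$ be Zariski dense in $G_{\bar k}$, and let $N\ge1$. There are $t_1,\dots,t_N\in\Lambda$ such that the sets $Z_i=Zt_i^{-1}$ satisfy $\dim\bigcap_{i\in I}Z_i\le D-1-\#I$ for every nonempty $I\subset\{1,\dots,N\}$, where negative dimension means empty. In particular any $D$ of the $Z_i$ have empty intersection.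
\end{lemma}

\begin{proof}
We work over $\bar k$ and choose the $t_i$ one at a time; $t_1$ is arbitrary. Suppose $t_1,\dots,t_j$ have the property. For each nonempty $I\subset\{1,\dots,j\}$ and each irreducible component $\Gamma$ of $\bigcap_{i\in I}Z_i$ pick $y\in\Gamma(\bar k)$. The finitely many sets $y^{-1}Z$ are proper closed subsets of the irreducible variety $G_{\bar k}$, so there is $t_{j+1}\in\Lambda$ outside all of them. Then $y\notin Zt_{j+1}^{-1}$, so $\Gamma\not\subset Z_{j+1}$, and $\Gamma\cap Z_{j+1}$ is empty or has dimension less than $\dim\Gamma$. This gives the bound for $I\cup\{j+1\}$, and for $\{j+1\}$ it reads $\dim Z\le D-2$.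
\end{proof}

Next we need one function of small degree that vanishes on all translates, so that its value at $\gamma$ is divisible by every place that spoils an index.

\begin{lemma}\label{lem:aux}
There is $c_1>0$, depending only on $Z\subset G\subset\mathrm{M}_r$, with the following property. If $d\ge1$, $1\le N\le d^2/(2c_1D!)$ and $t_1,\dots,t_N\in G(k)$, then there is a polynomial $F$ of degree at most $d$ on $\mathrm{M}_r$, with coefficients in $k$, that vanishes on $Zt_1^{-1},\dots,Zt_N^{-1}$ but not identically on $G$.
\end{lemma}

\begin{proof}
For a closed reduced $\Gamma\subset G$ let $R_d(\Gamma)$ be the image in $k[\Gamma]$ of the polynomials of degree at most $d$ on $\mathrm{M}_r$. The matrix coordinates generate the field $k(G)$ of transcendence degree $D$, so some $D$ of them are algebraically independent on $G$. Hence $\dim R_d(G)\ge\binom{d+D}{D}\ge d^D/D!$. On the other hand, homogenization identifies $R_d(Z)$ with the degree $d$ part of the homogeneous coordinate ring of the closure of $Z$ in $\mathbb{P}^{r^2}$. Its dimension is given for large $d$ by the Hilbert polynomial, of degree $\dim Z\le D-2$.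 So there is $c_1>0$ with $\dim R_d(Z)\le c_1d^{D-2}$ for all $d\ge1$. Right multiplication by $t_i^{-1}$ is a linear automorphism of $\mathrm{M}_r$, so it preserves degrees and $\dim R_d(Zt_i^{-1})=\dim R_d(Z)$. Therefore
\[\dim\bigoplus_{i=1}^NR_d(Zt_i^{-1})\le Nc_1d^{D-2}\le\frac{d^D}{2D!}<\dim R_d(G),\]
and the restriction map $R_d(G)\to\bigoplus_iR_d(Zt_i^{-1})$ has a nonzero kernel.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

If $Z=\emptyset$ there is nothing to prove, so let $Z$ be as in Section~\ref{sec:translates}. Let $\mathcal{Z}$ be the schematic closure of $Z$ in $\mathcal{G}$; it is flat over $O_{B_0}$, that is, its coordinate ring is torsion-free. Put $U=G\setminus Z$ and $\mathcal{U}=\mathcal{G}\setminus\mathcal{Z}$. By Lemma~\ref{lem:count} there are $B_1\supset B_0$ and $c_2>0$ with $\#\mathcal{Z}(\mathbf{F}_v)\le c_2q_v^{D-2}$ for $v\notin B_1$.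

The choices are made in the order in which they appear. The numbers $d$ and $N$ come first; they depend only on $a$, $\lambda$, $c_1$ and $D$. All later choices influence only constants that become negligible as $n\to\infty$.

\subsection*{Step 1: the degree and the number of candidates}
Put
\[\delta=\frac{\log(1/\lambda)}{2(D+1)},\qquad\text{so that}\qquad(e^{\delta n})^{D+1}\lambda^n=\lambda^{n/2}.\]
Places with $q_v\le e^{\delta n}$ will be within reach of Proposition~\ref{prop:random}(c). Let $N=\lfloor d^2/(2c_1D!)\rfloor$ and fix $d$ so large that
\begin{equation}\label{eq:N}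
N>(D-1)\Big(\frac{ad}{\delta}+1\Big).
\end{equation}

\subsection*{Step 2: the target}
A nonempty open subset of $U(\mathbf{A}_k^S)$ contains a nonempty set
\[\mathcal{O}=\prod_{v\in B\setminus S}U_v\times\prod_{v\notin B}\mathcal{U}(O_v)\]
with $B\supset B_1$ finite and $U_v\subset U(k_v)$ open. We must find a point of $G(k)$ in $\mathcal{O}$. Enlarging $B$ without changing $\mathcal{O}$, we may assume $q_v^2>2Nc_2$ for $v\notin B$. Then $N\#\mathcal{Z}(\mathbf{F}_v)\le Nc_2q_v^{D-2}<\frac12q_v^D$, so by \eqref{eq:LW}
\begin{equation}\label{eq:room}
\#\mathcal{G}(\mathbf{F}_v)>N\cdot\#\mathcal{Z}(\mathbf{F}_v)\qquad(v\notin B).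
\end{equation}
For $v\in B\setminus S$ the set $U_v$ is open in $G(k_v)$. By continuity of multiplication there are a nonempty open set $W_v\subset G(k_v)$ and an open neighborhood $V_v$ of $1$ with $W_vV_v\subset U_v$. We will take $\gamma\in W_v$ and $t_i\in V_v$, so that all candidates lie in $U_v$.

\subsection*{Step 3: the translates}
Let $\Lambda$ be the set of $t\in G(k)$ with $t\in V_v$ for $v\in B\setminus S$ and $t\in\mathcal{G}(O_v)$ for $v\notin B$. We claim that $\Lambda$ is Zariski dense in $G_{\bar k}$. Fix $v_1\notin B$. For each nonempty open $\Omega\subset\mathcal{G}(O_{v_1})$, the product of the $V_v$, of $\Omega$ and of the remaining $\mathcal{G}(O_v)$ is a nonempty open subset of $G(\mathbf{A}_k^S)$; by strong approximation for $G$ it contains a rational point. So $\Lambda$ is dense in $\mathcal{G}(O_{v_1})$. A function $f\in k[G]$ vanishing on $\Lambda$ vanishes on $\mathcal{G}(O_{v_1})$ by continuity, so $f=0$ by (F2). Finally write $f\in\bar k[G]$ as $\sum_je_jf_j$ with $e_j\in\bar k$ linearly independent over $k$ and $f_j\in k[G]$. If $f$ vanishes at $t\in G(k)$, then all $f_j(t)\in k$ vanish.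 So a function in $\bar k[G]$ vanishing on $\Lambda$ is zero.

Let $t_1,\dots,t_N\in\Lambda$ and $Z_i=Zt_i^{-1}$ be given by Lemma~\ref{lem:general}, and let $F$ be given by Lemma~\ref{lem:aux}. We have $t_i\in\mathcal{G}(O_B)$. Right multiplication by $t_i^{-1}$ is an automorphism of $\mathcal{G}$ over $O_B$, so $\mathcal{Z}_i=\mathcal{Z}t_i^{-1}$ is flat over $O_B$ with generic fiber $Z_i$, and $\mathcal{Z}_i(\mathbf{F}_v)=\mathcal{Z}(\mathbf{F}_v)\bar t_i^{\,-1}$ for $v\notin B$. Given $\gamma\in G(k)$ integral outside $B$, we say that $v\notin B$ \emph{spoils} the index $i$ if $\bar\gamma\in\mathcal{Z}_i(\mathbf{F}_v)$.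

\subsection*{Step 4: finitely many exceptional places}
The properties of $F$ and of the $Z_i$ hold over $k$, and they persist modulo all but finitely many places. Choose a finite $B'\supset B$ and $c_3>0$ such that the following hold.
\begin{itemize}
\item[(i)] For $v\notin B'$ the coefficients of $F$ lie in $O_v$. Then $F(x)=0$ in $\mathbf{F}_v$ for all $x\in\mathcal{Z}_i(\mathbf{F}_v)$: the coordinate ring of $\mathcal{Z}_i$ over $O_{B'}$ is torsion-free, so it embeds in $k[Z_i]$, where $F$ is zero.
\item[(ii)] For $v\notin B'$ we have $\#\{x\in\mathcal{G}(\mathbf{F}_v):F(x)=0\}\le c_3q_v^{D-1}$. This is Lemma~\ref{lem:count} for the zero scheme of $F$ in $\mathcal{G}$, whose generic fiber has dimension at most $D-1$ because $F$ is nonzero on the irreducible variety $G$.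
\item[(iii)] For $v\notin B'$ every $x\in\mathcal{G}(\mathbf{F}_v)$ lies in at most $D-1$ of the sets $\mathcal{Z}_i(\mathbf{F}_v)$. This is (F3) for the finitely many intersections of $D$ of the $\mathcal{Z}_i$, which have empty generic fiber.
\item[(iv)] $\sum_{v\notin B'}2Nc_2q_v^{-2}<\frac14$.
\end{itemize}
At the places of $B'\setminus B$ we avoid all translates by force. For $v\in B'\setminus B$ let
\[W_v=\Big\{g\in\mathcal{G}(O_v):\bar g\notin\bigcup_{i=1}^N\mathcal{Z}_i(\mathbf{F}_v)\Big\},\]
which is open, and nonempty by \eqref{eq:room} and (F1). Apply Proposition~\ref{prop:random} to $B'$ and the sets $W_v$, $v\in B'\setminus S$, to obtain $C$ and $P_n$. By part (a), every $\gamma$ with $P_n(\gamma)>0$ lies in $W_v$ for $v\in B\setminus S$ and in $\mathcal{G}(O_v)$ for $v\notin B$, and no place of $B'\setminus B$ spoils any index. Put $z=e^{\delta n}$.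

\subsection*{Step 5: small places}
The height argument below needs $F(\gamma)\ne0$, and we obtain this from a single place. Fix $v_2\notin B'$ with $q_{v_2}>16c_3$. If $F(\gamma)=0$, then $F(\bar\gamma)=0$ in $\mathbf{F}_{v_2}$. By (ii), \eqref{eq:LW} and Proposition~\ref{prop:random}(c),
\[P_n(F(\gamma)=0)\le\frac{2c_3}{q_{v_2}}+C\lambda^nq_{v_2}^D<\frac18+C\lambda^nq_{v_2}^D<\frac14\]
for $n$ large. For $v\notin B'$ the set $\bigcup_i\mathcal{Z}_i(\mathbf{F}_v)$ has at most $Nc_2q_v^{D-2}$ elements, a proportion at most $2Nc_2q_v^{-2}$ of $\mathcal{G}(\mathbf{F}_v)$. Sum Proposition~\ref{prop:random}(c) over the at most $[k:\mathbf{Q}]z$ places $v\notin B'$ with $q_v\le z$. By (iv), the probability that one of these places spoils some index is at most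
\[\sum_{v\notin B'}\frac{2Nc_2}{q_v^2}+[k:\mathbf{Q}]z\cdot C\lambda^nz^D<\frac14+C[k:\mathbf{Q}]\lambda^{n/2}<\frac12\]
for $n$ large. The two bad events have total probability less than $\frac34$. So for all large $n$ there is $\gamma\in G(k)$ with $P_n(\gamma)>0$ and $F(\gamma)\ne0$ such that no place $v\notin B'$ with $q_v\le z$ spoils any index.

\subsection*{Step 6: large places}
Let $\mathcal{T}=\{v\notin B':q_v>z,\ |F(\gamma)|_v<1\}$. For $v\notin B'$ we have $F(\gamma)\in O_v$, so $|F(\gamma)|_v^{-1}\ge1$, and $|F(\gamma)|_v^{-1}\ge q_v>z$ for $v\in\mathcal{T}$. For $v\in B'$ we have $|F(\gamma)|_v\le C_v\|\gamma\|_v^d$ with $C_v\ge1$ depending only on $F$ and $v$. The product formula and Proposition~\ref{prop:random}(b) give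
\[e^{\delta n\,\#\mathcal{T}}\le\prod_{v\notin B'}|F(\gamma)|_v^{-1}=\prod_{v\in B'}|F(\gamma)|_v\le C'e^{adn},\qquad C'=C^d\prod_{v\in B'}C_v .\]
As $C'$ does not depend on $n$,
\[\#\mathcal{T}\le\frac{ad}\delta+\frac{\log C'}{\delta n}\le\frac{ad}\delta+1\]
for $n$ large. Fix such an $n$ and such a $\gamma$. By (iii) each place of $\mathcal{T}$ spoils at most $D-1$ indices, so by \eqref{eq:N} there is an index $i$ that no place of $\mathcal{T}$ spoils. A place $v\notin B'\cup\mathcal{T}$ with $q_v>z$ has $F(\bar\gamma)\ne0$ in $\mathbf{F}_v$, so by (i) it spoils no index.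

\subsection*{Step 7: conclusion}
Every place $v\notin B$ lies in $B'\setminus B$, or lies outside $B'$ and has $q_v\le z$, or lies outside $B'$ and has $q_v>z$. By Steps 4, 5 and 6, none of them spoils $i$. Let $g=\gamma t_i\in G(k)$. For $v\in B\setminus S$ we have $g\in W_vV_v\subset U_v$. For $v\notin B$ we have $g\in\mathcal{G}(O_v)$ and $\bar\gamma\notin\mathcal{Z}(\mathbf{F}_v)\bar t_i^{\,-1}$, that is, $\bar g\notin\mathcal{Z}(\mathbf{F}_v)$; so $g\in\mathcal{U}(O_v)$ by \eqref{eq:integral}. In particular $g\notin Z$, and $g\in U(k)\cap\mathcal{O}$. This proves Theorem~\ref{thm:main}. \qed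

\begin{remark}
The hypothesis $\operatorname{codim}(Z,G)\ge2$ enters in two essential ways: in Lemma~\ref{lem:aux}, where it makes $N$ quadratic in $d$ and so allows \eqref{eq:N}, and in condition (iv), through the convergence of $\sum q_v^{-2}$. Strong approximation for $G$ provides the noncompact group $J$ on which the walk takes place and the dense set $\Lambda$. Simple connectedness is used through Theorems~\ref{thm:KP} and~\ref{thm:tau}. No subgroup of $G$ defined over $k$ is used, which is why isotropy over $k$ plays no role.
\end{remark}

\section{Removing a divisor: proof of Theorem~\ref{thm:sharp}}\label{sec:divisor}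

The case $G=1$ is trivial, and the ``if'' part is Theorem~\ref{thm:main}. Let $G\ne1$, $D=\dim G$, and suppose that $U$ satisfies strong approximation off $S$.

\subsection*{The group $G$ satisfies strong approximation}
Let $\mathcal{G}$ be a model of $G$ and $\mathcal{U}\subset\mathcal{G}$ an open subscheme with generic fiber $U$. By (F3), (F4) and (F1), $\mathcal{U}(O_v)\ne\emptyset$ for almost all $v$. Consider a nonempty basic open set $\prod_{v\in B\setminus S}W_v\times\prod_{v\notin B}\mathcal{G}(O_v)$ of $G(\mathbf{A}_k^S)$, with $B$ enlarged so that $\mathcal{U}(O_v)\ne\emptyset$ for $v\notin B$. By (F2), $W_v\cap U(k_v)\ne\emptyset$. So $\prod_{v\in B\setminus S}(W_v\cap U(k_v))\times\prod_{v\notin B}\mathcal{U}(O_v)$ is a nonempty open subset of $U(\mathbf{A}_k^S)$. It contains a point of $U(k)$, which lies in the given set.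

\subsection*{An invertible function on $U$}
Suppose that $G\setminus U$ has an irreducible component $\Delta$ of codimension one, with its reduced structure. We imitate the example $x\equiv2\pmod5$ of the introduction, and first need an equation for $\Delta$. Since $G$ is simply connected, $\operatorname{Pic}G_{\bar k}=0$. By Rosenlicht's lemma an invertible function on $G_{\bar k}$ is a constant times a character, and a semisimple group has no nontrivial character; so $\bar k[G]^\times=\bar k^\times$. Hence $\Delta_K=\operatorname{div}(f_0)$ with $f_0\in K(G)^\times$ for some finite Galois extension $K/k$. For $\sigma\in\operatorname{Gal}(K/k)$ the function $\sigma(f_0)$ has the same divisor, so $c_\sigma=\sigma(f_0)/f_0\in K[G]^\times=K^\times$. This is a $1$-cocycle, and by Hilbert's Theorem 90, $c_\sigma=\sigma(b)/b$ with $b\in K^\times$. Then $f=f_0/b$ lies in $k(G)$ and has divisor $\Delta$. It has neither zero nor pole on the smooth variety $U$, so $f\in k[U]^\times$.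

The values of $f$ at integral points lie in a finitely generated group of units. We look for a place where all these units are squares while $f$ takes a nonsquare value. In characteristic zero $\Delta$ is geometrically reduced, so $f$ vanishes to order exactly one along each component of $\Delta_{\bar k}$, and $f$ is not a square in $\bar k(G)$. The double cover $\widetilde U=\{y^2=f\}\to U$ is \'etale, so every component of $\widetilde U_{\bar k}$ dominates $U_{\bar k}$; its generic fiber is the spectrum of the field $\bar k(G)(\sqrt f)$. So $\widetilde U$ is a smooth variety of dimension $D$. By (F3) and (F4) there are a finite set $B$, containing $S$, $\infty$ and the places above $2$, and a smooth model $\mathcal{U}$ of $U$ over $O_B$ such that $f$ is invertible on $\mathcal{U}$, the fibers of $\mathcal{U}$ and of $\widetilde{\mathcal{U}}=\{y^2=f\}$ are geometrically irreducible of dimension $D$, and $\mathcal{U}(\mathbf{F}_v)\neq\emptyset$ for $v\notin B$.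

\subsection*{The obstruction}
The group $O_B^\times$ is finitely generated, so $L=k(\sqrt u:u\in O_B^\times)$ is a finite Galois extension of $k$. By Chebotarev's theorem infinitely many places $v\notin B$ split totally in $L$. At such a place $L$ embeds in $k_v$, so every $u\in O_B^\times$ is a square in $O_v^\times$, and its reduction is a square in $\mathbf{F}_v^\times$. A point $x\in\mathcal{U}(\mathbf{F}_v)$ has two preimages in $\widetilde{\mathcal{U}}(\mathbf{F}_v)$ if $f(x)\in\mathbf{F}_v^\times$ is a square and none otherwise, as $q_v$ is odd. By (F4), the number of $x$ with $f(x)$ a square is $\frac12\#\widetilde{\mathcal{U}}(\mathbf{F}_v)=\frac12q_v^D+O(q_v^{D-1/2})$, while $\#\mathcal{U}(\mathbf{F}_v)=q_v^D+O(q_v^{D-1/2})$. Fix a totally split $v\notin B$ with $q_v$ so large that there is $x\in\mathcal{U}(\mathbf{F}_v)$ with $f(x)$ a nonsquare. The set $\Omega_v=\{g\in\mathcal{U}(O_v):\bar g=x\}$ is open and nonempty by (F1). The set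
\[\prod_{v'\in B\setminus S}U(k_{v'})\times\Omega_v\times\prod_{v'\notin B\cup\{v\}}\mathcal{U}(O_{v'})\]
is open in $U(\mathbf{A}_k^S)$, and nonempty by (F2) and (F1). A rational point $\gamma$ in it has $f(\gamma)\in O_{v'}^\times$ for all $v'\notin B$, so $f(\gamma)\in O_B^\times$, and its reduction at $v$ is a square. But this reduction is $f(x)$. So the set contains no rational point, contradicting strong approximation for $U$. Hence $\operatorname{codim}(G\setminus U,G)\ge2$. \qed

\section{Homogeneous spaces and quadrics: proof of Theorem~\ref{thm:homog}}\label{sec:homog}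

The idea is to pull the problem back to $G$ along an orbit map $g\mapsto gx_1$. The difficulty is that a given local point of $X$ need not lie in the $G(k_v)$-orbit of $x_1$, so the rational base point $x_1$ has to be adapted to the target.

\subsection*{Orbits and Galois cohomology}
Let $x_0\in X(k)$ be the class of the identity in $X=G/H$, and let $K\supset k$ be a field. For $x\in X(K)$ choose $g\in G(\bar K)$ with $gx_0=x$; the cocycle $\sigma\mapsto g^{-1}\sigma(g)$ takes values in $H(\bar K)$ and defines a class $\partial(x)\in H^1(K,H)$. The map $\partial$ is compatible with extensions of $K$ and induces a bijection from the set of $G(K)$-orbits on $X(K)$ to the kernel of $H^1(K,H)\to H^1(K,G)$. For a semisimple simply connected $k$-group $H$ we have $H^1(k_v,H)=1$ for $v$ finite (Kneser), and the map $H^1(k,H)\to\prod_{v\text{ real}}H^1(k_v,H)$ is bijective (Kneser--Harder--Chernousov). For $v$ complex $H^1(k_v,H)=1$ trivially. So $G(k_v)$ acts transitively on $X(k_v)$ for $v$ finite or complex; only the real places need care. These theorems are the only place where the hypothesis on $H$ is used.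

\subsection*{The base point}
Let $Z\subset X$ be closed of codimension at least two and $U=X\setminus Z$. Let $\mathcal{X}$ be a model of $X$, $\mathcal{Z}\subset\mathcal{X}$ a closed subscheme with generic fiber $Z$, and $\mathcal{U}=\mathcal{X}\setminus\mathcal{Z}$. Let $\mathcal{O}=\prod_{v\in B\setminus S}U_v\times\prod_{v\notin B}\mathcal{U}(O_v)$ be a nonempty basic open subset of $U(\mathbf{A}_k^S)$, with $B\supset S\cup\infty$. For a real place $v\notin S$, which lies in $B\setminus S$, pick $u_v\in U_v$ and put $\xi_v=\partial(u_v)$. For a real place $v\in S$ let $\xi_v$ be the trivial class. By surjectivity for $H$ there is $\xi\in H^1(k,H)$ with components $\xi_v$ at the real places. Each $\xi_v$ becomes trivial in $H^1(k_v,G)$, so by injectivity for $G$ the class $\xi$ becomes trivial in $H^1(k,G)$. Hence $\xi=\partial(x_1)$ for some $x_1\in X(k)$. At a real place $v\notin S$ the points $x_1$ and $u_v$ have the same class, so $u_v\in G(k_v)x_1$. At a finite or complex place, $X(k_v)=G(k_v)x_1$.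

\subsection*{Lifting to $G$}
Let $\pi:G\to X$, $g\mapsto gx_1$. It is surjective, and all its geometric fibers are translates of conjugates of $H$, of dimension $\dim G-\dim X$. So $\widetilde Z=\pi^{-1}(Z)$ has dimension at most $\dim Z+\dim G-\dim X\le\dim G-2$. Enlarge $B$ without changing $\mathcal{O}$ so that $\pi$ extends to a morphism $\mathcal{G}\to\mathcal{X}$ over $O_B$, with $\mathcal{G}$ a smooth affine model of $G$ with geometrically irreducible fibers, and so that, with $\widetilde{\mathcal{Z}}=\pi^{-1}(\mathcal{Z})$, the set $(\mathcal{G}\setminus\widetilde{\mathcal{Z}})(\mathbf{F}_v)$ is nonempty for $v\notin B$. The last condition holds for large $q_v$ by (F4) for $\mathcal{G}$ and Lemma~\ref{lem:count} for $\widetilde{\mathcal{Z}}$. The new places of $B$ are finite. For every $v\in B\setminus S$ the set $\pi^{-1}(U_v)\subset(G\setminus\widetilde Z)(k_v)$ is open, and it is nonempty because $U_v$ meets $G(k_v)x_1$. Since $\mathcal{G}\setminus\widetilde{\mathcal{Z}}$ is a model of $G\setminus\widetilde Z$, the set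
\[\prod_{v\in B\setminus S}\pi^{-1}(U_v)\times\prod_{v\notin B}(\mathcal{G}\setminus\widetilde{\mathcal{Z}})(O_v)\]
is open in $(G\setminus\widetilde Z)(\mathbf{A}_k^S)$, and nonempty by (F1). By Theorem~\ref{thm:main} it contains a point $\gamma\in G(k)$. As $\pi$ maps $\mathcal{G}\setminus\widetilde{\mathcal{Z}}$ to $\mathcal{U}$, we get $\pi(\gamma)\in U(k)\cap\mathcal{O}$. This proves the first statement.

\subsection*{Quadrics}
Let $V=k^n$ be the space of $q$. Recall that the Clifford algebra $C(q)$ is generated by $V$ with the relations $x^2=q(x)$, so that $xy+yx=b(x,y)$ for $b(x,y)=q(x+y)-q(x)-q(y)$. Let $C_0(q)$ be its even part and $\iota$ the anti-automorphism that is the identity on $V$. The group $\mathrm{Spin}(q)$ consists of the $c\in C_0(q)$ with $c\,\iota(c)=1$ and $cVc^{-1}=V$. Conjugation on $V$ gives a surjection of algebraic groups $\mathrm{Spin}(q)\to\mathrm{SO}(q)$ with kernel $\{\pm1\}$. For $n\ge3$ the group $\mathrm{Spin}(q)$ is semisimple simply connected, and for $n\ge5$ it is absolutely almost simple. For $n=4$ the center $L$ of $Q=C_0(q)$ is a quadratic \'etale $k$-algebra, $Q$ is a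 quaternion algebra over $L$, and $\mathrm{Spin}(q)=R_{L/k}\mathrm{SL}_1(Q)$.

\emph{$X$ is a homogeneous space of the required type.} Let $x\in X(k)$. As $q(x)=a\ne0$, we have $V=kx\oplus x^\perp$, and $q'=q|_{x^\perp}$ is nondegenerate of rank $n-1\ge3$. By Witt's theorem $\mathrm{O}(q)$ acts transitively on $X(\bar k)$. A reflection in an anisotropic vector of $x^\perp$ fixes $x$ and has determinant $-1$, so $\mathrm{SO}(q)$, and hence $\mathrm{Spin}(q)$, acts transitively too. The stabilizer of $x$ in $\mathrm{SO}(q)$ is $\mathrm{SO}(q')$. The inclusion $C(q')\subset C(q)$ makes $\mathrm{Spin}(q')$ a closed subgroup of $\mathrm{Spin}(q)$ that contains $\{\pm1\}$ and maps onto $\mathrm{SO}(q')$; so it is the full preimage of $\mathrm{SO}(q')$, that is, the stabilizer of $x$. The variety $X$ is smooth and the characteristic is zero, so $X=\mathrm{Spin}(q)/\mathrm{Spin}(q')$, with semisimple simply connected stabilizer.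

\emph{$\mathrm{Spin}(q)$ satisfies strong approximation off $S$.} By Theorem~\ref{thm:KP} it suffices to show that each $k$-simple factor has a noncompact group of points over $K=k_{v_0}$. Let $e\in V_K$ be nonzero with $q(e)=0$, choose $f'$ with $b(e,f')=1$ and put $f=f'-q(f')e$. Then $q(f)=0$ and $b(e,f)=1$, so $e^2=f^2=0$ and $ef+fe=1$ in the Clifford algebra. The element $\varepsilon=ef$ satisfies $\varepsilon^2=e(1-ef)f=\varepsilon$ and $\iota(\varepsilon)=fe=1-\varepsilon$. For $s\in K^\times$ put
\[c_s=s\varepsilon+s^{-1}(1-\varepsilon),\qquad\iota(c_s)=s(1-\varepsilon)+s^{-1}\varepsilon .\]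
Then $c_s\,\iota(c_s)=\varepsilon+(1-\varepsilon)=1$. From $\varepsilon e=e$, $e\varepsilon=0$, $\varepsilon f=0$, $f\varepsilon=f$ we get $c_sec_s^{-1}=s^2e$ and $c_sfc_s^{-1}=s^{-2}f$. A vector orthogonal to $e$ and $f$ anticommutes with both, so it commutes with $c_s$. Hence $c_s\in\mathrm{Spin}(q)(K)$, and the family $(c_s)$ is unbounded in $C_0(q)\otimes K$ because $\varepsilon\ne0,1$. So $\mathrm{Spin}(q)(K)$ is noncompact. This settles the cases where $\mathrm{Spin}(q)$ is $k$-simple, namely $n\ge5$, and $n=4$ with $L$ a field.

It remains to treat $n=4$ with $L=k\times k$. Then $Q=Q_1\times Q_2$, and the $k$-simple factors are $\mathrm{SL}_1(Q_1)$ and $\mathrm{SL}_1(Q_2)$. The center $L$ is spanned by $1$ and $e_1e_2e_3e_4$ for an orthogonal basis $(e_j)$ of $V$, and $\iota(e_1e_2e_3e_4)=e_4e_3e_2e_1=(-1)^6e_1e_2e_3e_4$. So $\iota$ fixes $L$ and preserves each factor $Q_j\otimes K$. The component $\varepsilon_j$ of $\varepsilon$ in $Q_j\otimes K$ is an idempotent with $\iota(\varepsilon_j)=1-\varepsilon_j$, hence $\varepsilon_j\ne0,1$. The component $s\varepsilon_j+s^{-1}(1-\varepsilon_j)$ of $c_s$ is therefore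 unbounded, and $\mathrm{SL}_1(Q_j)(K)$ is noncompact for $j=1,2$.

The first statement now applies to $X=\mathrm{Spin}(q)/\mathrm{Spin}(q')$, and Theorem~\ref{thm:homog} is proved. \qed

\begin{thebibliography}{9}

\bibitem{CLX}
Cao, Liang and Xu, 2017.

\bibitem{Clozel}
Clozel, \emph{D\'emonstration de la conjecture $\tau$}, Invent. Math. \textbf{151} (2003).

\bibitem{PR}
Platonov and Rapinchuk, \emph{Algebraic Groups and Number Theory}.

\bibitem{Problem}
\emph{Strong Approximation For Abelian Varieties},
\texttt{https://faculty.ustc.edu.cn/yqliang/files/myarticle/2018guiyang.pdf}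

\end{thebibliography}
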